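\title{The equivalence problem for erasing pattern languages is undecidable}

\begin{abstract}
A pattern is a word over terminal letters and variables. Its erasing language consists of all words obtained by substituting arbitrary, possibly empty, terminal words for the variables. We prove that for every fixed finite terminal alphabet with at least two letters it is undecidable whether two patterns generate the same erasing language. The problem is $\Pi^0_1$-complete, already for pairs in which the second pattern arises from the first by deleting one variable. Over a one-letter alphabet it is decidable. The proof constructs patterns in which a variable $y$ is redundant unless some word substituted for $y$ avoids a finite list of tests, and tests that are avoided only by encodings of halting computations of a two-counter machine.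
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Sigma$ be a finite alphabet of \emph{terminals} and let $X$ be an infinite set of \emph{variables} disjoint from $\Sigma$. A \emph{pattern} is a word $\alpha\in(X\cup\Sigma)^*$. It is \emph{terminal-free} if $\alpha\in X^*$, and $\mathrm{var}(\alpha)$ denotes the set of variables occurring in it. A \emph{morphism} is a map between free monoids that respects concatenation; it is \emph{terminal-preserving} if it fixes every letter of $\Sigma$. A \emph{substitution} is a terminal-preserving morphism $\sigma\colon(X\cup\Sigma)^*\to\Sigma^*$. The \emph{erasing} (E-) \emph{pattern language} of $\alpha$ is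
\[
L_{E,\Sigma}(\alpha)=\{\sigma(\alpha):\sigma\text{ a substitution}\},
\]
and the \emph{non-erasing} (NE-) language $L_{NE,\Sigma}(\alpha)$ is defined in the same way, except that $\sigma(x)\neq\varepsilon$ is required for all $x\in X$. For example, the erasing language of $xax$ consists of the words $waw$ with $w\in\Sigma^*$, and the non-erasing language lacks the word $a$.

The alphabet $\Sigma$ is fixed, and decision problems are considered for each $\Sigma$ separately. The \emph{inclusion problem} asks, given patterns $\alpha,\beta$, whether the language of $\alpha$ is contained in that of $\beta$; the \emph{equivalence problem} asks whether the two languages are equal. For $|\Sigma|\ge2$ the following facts are known. We state them for orientation; the proofs below do not use them.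
\begin{enumerate}
\item[(F1)] The inclusion problem is undecidable, both for E- and for NE-pattern languages.
\item[(F2)] $L_{NE,\Sigma}(\alpha)=L_{NE,\Sigma}(\beta)$ if and only if $\alpha$ and $\beta$ are equal up to a renaming of variables. Hence equivalence of NE-pattern languages is decidable.
\item[(F3)] For terminal-free $\alpha,\beta$ we have $L_{E,\Sigma}(\alpha)\subseteq L_{E,\Sigma}(\beta)$ if and only if $\varphi(\beta)=\alpha$ for some morphism $\varphi\colon\mathrm{var}(\beta)^*\to\mathrm{var}(\alpha)^*$. Hence inclusion and equivalence of terminal-free E-pattern languages are decidable.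
\end{enumerate}
The remaining case is stated as open in \cite{source}: \emph{for a fixed $\Sigma$ with $|\Sigma|\ge2$, is there an algorithm that decides, for arbitrary patterns $\alpha,\beta\in(X\cup\Sigma)^*$, whether $L_{E,\Sigma}(\alpha)=L_{E,\Sigma}(\beta)$?} From now on $L$ stands for $L_{E,\Sigma}$.

There are reasons to guess that the answer is yes. In (F2) and (F3) equality of languages can be read off the patterns. Equivalence is also much more rigid than inclusion. Call the word obtained from a pattern by deleting all variables its \emph{residue}. The residue of $\alpha$ is the unique shortest word of $L(\alpha)$, so equivalent patterns have the same terminals in the same order. Finally, the usual passage from inclusion to equivalence, $K\subseteq K'\iff K\cup K'=K'$, is not available: $L(a)\cup L(b)=\{a,b\}$ has two shortest words and is therefore not a pattern language.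

One half of (F3) survives in the presence of terminals. If $\varphi(\beta)=\alpha$ for a terminal-preserving morphism $\varphi$ of $(X\cup\Sigma)^*$, then $\sigma(\alpha)=(\sigma\circ\varphi)(\beta)$ for all $\sigma$, so $L(\alpha)\subseteq L(\beta)$. The converse fails, and the following example is the first sign that equivalence is not a matter of syntax.

\begin{example}\label{ex:ab}
Let $\alpha=x\,a\,y\,b\,z$ and $\beta=x\,ab\,z$. Over $\Sigma=\{a,b\}$ the two languages agree: if some $a$ occurs to the left of some $b$, then the last $a$ before that $b$ is immediately followed by a letter $b$. No terminal-preserving morphism maps $\beta$ to $\alpha$, because $ab$ is not a factor of $\alpha$. Over $\Sigma=\{a,b,c\}$ the word $acb$ lies in $L(\alpha)\setminus L(\beta)$.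
\end{example}

In this example $\beta$ arises from $\alpha$ by deleting the variable $y$, so $L(\beta)\subseteq L(\alpha)$ holds for free, and equivalence means that $y$ is redundant. We show that the redundancy of a single variable can express that a machine runs forever. Two-counter machines are recalled in Section~\ref{sec:F}.

\begin{theorem}\label{thm:main}
Let $\Sigma$ be a finite alphabet with $|\Sigma|\ge2$. There is an algorithm which, given a two-counter machine $\mathcal M$ with initial counter values, outputs patterns $\alpha,\beta\in(X\cup\Sigma)^*$, where $\beta$ arises from $\alpha$ by deleting all occurrences of one variable $y$, such that $L_{E,\Sigma}(\beta)\subseteq L_{E,\Sigma}(\alpha)$ always holds and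
\[
L_{E,\Sigma}(\alpha)=L_{E,\Sigma}(\beta)\iff\mathcal M\text{ does not halt.}
\]
Hence the equivalence problem for E-pattern languages over $\Sigma$ is undecidable.
\end{theorem}

In Example~\ref{ex:ab} the deletion of $y$ merges two terminals into one block. One may ask whether this is the source of the difficulty. Patterns $\alpha,\beta$ are \emph{similar} if
\[
\alpha=\alpha_0u_1\alpha_1\cdots u_n\alpha_n,\qquad \beta=\beta_0u_1\beta_1\cdots u_n\beta_n
\]
with the same words $u_i\in\Sigma^+$ and with all $\alpha_i,\beta_i\in X^+$. Recall that a set is \emph{semi-decidable} if some algorithm halts exactly on its elements, and that $\Pi^0_1$ is the class of complements of semi-decidable sets. A \emph{many-one reduction} of $S$ to $S'$ is a computable map $f$ with $s\in S\iff f(s)\in S'$, and $S'$ is \emph{$\Pi^0_1$-complete} if it lies in $\Pi^0_1$ and every set in $\Pi^0_1$ has such a reduction to it.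

\begin{theorem}\label{thm:second}
\begin{enumerate}
\item[(1)] For every finite $\Sigma$ with $|\Sigma|\ge2$, the set $\{(\alpha,\beta):L_{E,\Sigma}(\alpha)=L_{E,\Sigma}(\beta)\}$ is $\Pi^0_1$-complete under many-one reductions. In particular, equivalence is not semi-decidable, while inequivalence is.
\item[(2)] This remains true when restricted to pairs in which $\beta$ results from $\alpha$ by deleting one variable and $\alpha,\beta$ are similar. Hence the inclusion problem for similar E-patterns is also $\Pi^0_1$-complete, even when the reverse inclusion is witnessed by a terminal-preserving morphism from $\alpha$ to $\beta$.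
\item[(3)] There is no computable bound, in terms of $\alpha$ and $\beta$, on the length of a shortest word in the symmetric difference of two inequivalent E-pattern languages over $\Sigma$.
\item[(4)] For $|\Sigma|=1$ equivalence is decidable. So equivalence of E-pattern languages over a nonempty finite alphabet $\Sigma$ is decidable if and only if $|\Sigma|=1$.
\end{enumerate}
\end{theorem}

The proof of Theorem~\ref{thm:main} has two independent parts. Section~\ref{sec:switch} turns any finite list of tests into a pair $\alpha,\beta$ that realizes their disjunction. Sections~\ref{sec:F} and~\ref{sec:tests} turn a machine into a list of tests. Sections~\ref{sec:nonhalt} and~\ref{sec:halt} prove the two implications, and Section~\ref{sec:second} proves Theorem~\ref{thm:second}.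

Throughout Sections~\ref{sec:switch}--\ref{sec:halt}, $a$ and $b$ are two fixed distinct letters of $\Sigma$. A \emph{factor} of a word is a contiguous subword. An \emph{instance} of a pattern $E$ is a word $\rho(E)$ with $\rho$ a substitution. A \emph{border} of a word $w$ is a word that is both a prefix and a suffix of $w$, and $w$ is \emph{unbordered} if its only borders are $\varepsilon$ and $w$.

\section{A disjunction of tests}\label{sec:switch}

Let $\beta$ be $\alpha$ with $y$ deleted. A word $\sigma(\alpha)$ lies in $L(\beta)$ when the remaining variables can take over the text $\sigma(y)$ at all its occurrences. In Example~\ref{ex:ab} this is possible exactly when the word contains $ab$: then $x$ and $z$ take everything to the left and to the right of that factor. We want the same behavior for a list of patterns $E_1,\dots,E_m$, of which \emph{one} should occur. There are two difficulties.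

First, $\alpha$ and $\beta$ have the same residue, so the terminals of every $E_i$ are present in $\alpha$, and yet $E_i$ must not occur for free. As in the example, we cut $E_i=E_i'E_i''$ and put a power of $y$ into the cut. Second, the segments of the $m-1$ patterns that do not occur must still be matched. For this we place variables next to the power of $y$ that can absorb it, and we add a segment that allows only $m-1$ absorptions.

\subsection{Two tests}\label{sub:toy}

A word $u$ contains the letter $c$ if and only if $u^3$ contains an instance of $c\,v\,c\,v\,c$. Indeed, if $u=u_1cu_2$, then $u^3$ has the factor $c\,(u_2u_1)\,c\,(u_2u_1)\,c$, and the converse holds because every instance contains $c$. We express the condition ``$\sigma(y)$ contains $a$ or contains $b$''. Put $Y=y^3$, $D=ab^4a$ and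
\[
\alpha=\underbrace{x_1\,a\,\ell\,Y\,v\,a\,v\,a\,x_1'}_{P_1}\;D\;\underbrace{x_2\,b\,Y\,r\,w\,b\,w\,b\,x_2'}_{P_2}\;D\;\underbrace{z_1\,\ell\,Y\,r\,z_2}_{C},
\]
so that $\beta=x_1\,a\,\ell\,v\,a\,v\,a\,x_1'\;D\;x_2\,b\,r\,w\,b\,w\,b\,x_2'\;D\;z_1\,\ell\,r\,z_2$.

Let $\Sigma=\{a,b\}$ and let $\sigma$ be a substitution with $\sigma(y)\ne\varepsilon$. If $\sigma(y)$ contains $a$, then $\sigma(P_1)=g\,\rho(avava)\,g'$ for some words $g,g'$ and some $\rho$. Let $\tau$ send $x_1,v,x_1'$ to $g,\rho(v),g'$, erase $\ell$, send $r$ to $\sigma(Yr)$ and $z_1$ to $\sigma(z_1\ell)$, and agree with $\sigma$ on $x_2,w,x_2',z_2$. Then all three segments match, and $\tau(\beta)=\sigma(\alpha)$. If $\sigma(y)$ contains $b$, the roles are exchanged: $\ell\mapsto\sigma(\ell Y)$ matches the first segment, $r$ is erased, $z_2\mapsto\sigma(rz_2)$, and the second segment is matched through an instance of $bwbwb$. Since every nonempty word contains $a$ or $b$, we get $L(\alpha)=L(\beta)$.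

Now let $\Sigma=\{a,b,c\}$, let $\sigma(y)=c$ and let $\sigma$ erase all other variables, so that
\[
\sigma(\alpha)=acccaa\;D\;bcccbb\;D\;ccc .
\]
Suppose that $\tau(\beta)=\sigma(\alpha)$. The factor $b^4$ occurs only inside the two displayed copies of $D$, so the segments match one by one. In the first, $a\,\tau(\ell v)\,a\,\tau(v)\,a$ is a factor of $acccaa$, which has only three letters $a$; this forces $\tau(v)=\varepsilon$ and $\tau(\ell)=ccc$. The second segment $bcccbb$ has only three letters $b$, which forces $\tau(w)=\varepsilon$ and $\tau(r)=ccc$. But the last segment requires $|\tau(\ell)|+|\tau(r)|\le3$. So $\sigma(\alpha)\notin L(\beta)$: there is one copy of $Y$ in $C$, and two variables need it.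

\subsection{The general construction}

A \emph{test} is a pair $(E',E'')$ of patterns. Let $(E_i',E_i'')$, $1\le i\le m$, be tests with $m\ge2$, where different tests have disjoint sets of variables, called their \emph{private} variables. Write $E_i=E_i'E_i''$, and let $U_i',U_i''$ be the residues of $E_i',E_i''$.

With $m$ tests, the counting segment contains $m-1$ copies of $Y$, and each copy may go to its left neighbor $\ell_i$ or to its right neighbor $r_{i+1}$. Counting alone shows only that for some $i$ the word $g=\tau(\ell_ir_i)$ in the cut of $E_i$ is shorter than $u^3$, where $u=\sigma(y)$. When $u$ is longer than one letter, an arbitrary short $g$ leaves too much freedom. For the test $(a,bba)$ and a word $u$ ending in $ab$, the segment $a\,u^3\,bba$ contains $a\,g\,bba$ with the suffix $g=b$ of $u^3$. For the test $(bb,b)$ and a word $u$ beginning with $a^eb$, the segment $bb\,u^3\,b$ contains $bb\,g\,b$ with the prefix $g=a^e$ of $u^3$. We therefore add segments $A_i$ and $B_i$ that force $g$ to be a prefix and a suffix of $u^3$ at once. For unbordered $u$ this leaves only powers of $u$.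

Take pairwise distinct variables, also distinct from the private ones:
\[
y;\qquad x_i,x_i',f_i,f_i',z_i\ \ (1\le i\le m);\qquad \ell_i\ \ (1\le i\le m-1);\qquad r_i\ \ (2\le i\le m).
\]
The symbols $r_1$ and $\ell_m$ denote the empty word. With $Y=y^3$ and $D=ab^4a$ put
\begin{gather*}
P_i=x_i\,E_i'\,\ell_iYr_i\,E_i''\,x_i',\qquad A_i=\ell_iYr_i\,f_i,\qquad B_i=f_i'\,\ell_iYr_i,\qquad G_i=r_iz_i\ell_i,\\
C=G_1\,Y\,G_2\,Y\cdots Y\,G_m,
\end{gather*}
\begin{equation}\label{eq:alpha}
\alpha=P_1\,D\,P_2\,D\cdots D\,P_m\,D\,A_1\,D\,B_1\,D\cdots D\,A_m\,D\,B_m\,D\,C .
\end{equation}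
Let $\beta$ be $\alpha$ with all occurrences of $y$ deleted. The $3m$ displayed copies of $D$ are the \emph{delimiters}, and the $3m+1$ patterns that they separate are the \emph{segments}. The segments of $\beta$ are
\[
x_iE_i'\,\ell_ir_i\,E_i''x_i',\qquad \ell_ir_if_i,\qquad f_i'\ell_ir_i,\qquad G_1G_2\cdots G_m .
\]
The morphism that erases $y$ and fixes everything else maps $\alpha$ to $\beta$, so $L(\beta)\subseteq L(\alpha)$.

\begin{lemma}\label{lem:suff}
Let $\sigma$ be a substitution such that, for some $i$, the word $\sigma(P_i)$ has an instance of $E_i$ as a factor. Then $\sigma(\alpha)\in L(\beta)$.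
\end{lemma}

\begin{proof}
Write $\sigma(P_i)=g\,\rho(E_i)\,g'$. The copies of $Y$ in $C$ to the left of $G_i$ will be absorbed by their left neighbors and those to the right of $G_i$ by their right neighbors. Define $\tau$ as follows.
\begin{itemize}
\item Index $i$: $\tau(x_i)=g$, $\tau(x_i')=g'$, $\tau=\rho$ on the private variables of test $i$, $\tau$ erases $\ell_i$ and $r_i$, and $\tau(f_i)=\sigma(A_i)$, $\tau(f_i')=\sigma(B_i)$, $\tau(z_i)=\sigma(G_i)$.
\item Index $j<i$: $\tau(\ell_j)=\sigma(\ell_jY)$. Here $j\le m-1$, so $\ell_j$ is a variable.
\item Index $j>i$: $\tau(r_j)=\sigma(Yr_j)$. Here $j\ge2$, so $r_j$ is a variable.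
\item $\tau=\sigma$ on all other variables, including the private variables of the tests $j\ne i$.
\end{itemize}
For $j\ne i$ we have $\tau(\ell_jr_j)=\sigma(\ell_jYr_j)$, so $\tau$ maps the three segments of $\beta$ with index $j$ to $\sigma(P_j)$, $\sigma(A_j)$, $\sigma(B_j)$. For index $i$,
\[
\tau(x_iE_i'\ell_ir_iE_i''x_i')=g\,\rho(E_i)\,g'=\sigma(P_i),\qquad \tau(\ell_ir_if_i)=\sigma(A_i),\qquad \tau(f_i'\ell_ir_i)=\sigma(B_i).
\]
Finally $\tau(G_j)=\sigma(G_jY)$ for $j<i$, $\tau(G_i)=\sigma(G_i)$, and $\tau(G_j)=\sigma(YG_j)$ for $j>i$. Concatenating, $\tau(G_1\cdots G_m)=\sigma(C)$. Hence $\tau(\beta)=\sigma(\alpha)$.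
\end{proof}

The proof never lets $r_1$ or $\ell_m$ absorb anything, which is why they can be left out. The absence of $r_1$ is used in Section~\ref{sec:nonhalt}. For the converse direction we need the borders of a cube.

\begin{lemma}\label{lem:border}
If $u\ne\varepsilon$ is unbordered, then the borders of $u^3$ are exactly $\varepsilon,u,u^2,u^3$.
\end{lemma}

\begin{proof}
These four words are borders. Let $g\neq\varepsilon$ be a border of $u^3$. If $|g|<|u|$, then $g$ is a border of $u$, which is impossible. So $|g|\ge|u|$, the word $u$ is a suffix of $g$, and since $g$ is a prefix of $u^3$, there is an occurrence of $u$ in $u^3$ that ends at position $|g|$. Write $|g|=q|u|+k$ with $0\le k<|u|$. If $k>0$, the last $k$ letters of this occurrence are the first $k$ letters of the $(q+1)$-st copy of $u$, so $u$ has a border of length $k$. Hence $k=0$ and $g=u^q$.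
\end{proof}

For a word $u\in\Sigma^+$ let $\sigma_u$ be the substitution that sends $y$ to $u$ and erases all other variables, and put $W_i=U_i'\,u^3\,U_i''=\sigma_u(P_i)$.

\begin{lemma}\label{lem:nec}
Let $u\in\Sigma^+$ be unbordered, and suppose that $b^4$ is a factor of none of the words $W_1,\dots,W_m,u^{3(m-1)}$. If $\sigma_u(\alpha)\in L(\beta)$, then there are an index $i$, an exponent $j\in\{0,1,2\}$ and a substitution $\rho$ such that
\begin{equation}\label{eq:star}
\rho(E_i')\;u^j\;\rho(E_i'')\ \text{ is a factor of }\ W_i=U_i'\,u^3\,U_i''.
\end{equation}
\end{lemma}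

\begin{proof}
Let $\tau(\beta)=\sigma_u(\alpha)$. The images of the segments of $\alpha$ are $W_i$, $u^3$, $u^3$ and $u^{3(m-1)}$, and none of them contains $b^4$, as $m\ge2$. Since $D=ab^4a$ begins and ends with $a$, no run of letters $b$ crosses the boundary of a delimiter. So $b^4$ occurs in $\sigma_u(\alpha)$ once inside each delimiter and nowhere else, and $D$ has exactly $3m$ occurrences. The $3m$ delimiters of $\beta$ give $3m$ distinct occurrences of $D$ in $\tau(\beta)$, so they are these occurrences, in order. Therefore the equation $\tau(\beta)=\sigma_u(\alpha)$ holds segment by segment.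

Put $g_i=\tau(\ell_ir_i)$. From $g_i\,\tau(f_i)=u^3=\tau(f_i')\,g_i$ we see that $g_i$ is a border of $u^3$, so $g_i\in\{\varepsilon,u,u^2,u^3\}$ by Lemma~\ref{lem:border}. Each variable $\ell_i$ and each variable $r_i$ occurs exactly once in $G_1\cdots G_m$, and $\tau(G_1\cdots G_m)=u^{3(m-1)}$. Hence $\sum_{i=1}^m|g_i|\le3(m-1)|u|$, and some $g_i$ equals $u^j$ with $j\le2$. For this $i$ the segment equation $\tau(x_i)\,\tau(E_i')\,g_i\,\tau(E_i'')\,\tau(x_i')=W_i$ gives \eqref{eq:star} with $\rho=\tau$.
\end{proof}

The task is now clear. We need tests such that Lemma~\ref{lem:suff} applies to every $\sigma$ with $\sigma(y)\neq\varepsilon$ when the machine does not halt, while \eqref{eq:star} fails throughout for one unbordered word $u$ when it halts.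

\section{Halting as a cycle of a piecewise linear map}\label{sec:F}

A \emph{two-counter machine} $\mathcal M$ has states $1,\dots,h$, with start state $1\ne h$ and halting state $h$, and two counters holding nonnegative integers. Each state $j<h$ carries one instruction:
\begin{itemize}
\item $\mathrm{INC}(\gamma,j')$: increment counter $\gamma\in\{1,2\}$ and go to state $j'$; or
\item $\mathrm{DEC}(\gamma,j',j'')$: if counter $\gamma$ is positive, decrement it and go to state $j'$; otherwise go to state $j''$.
\end{itemize}
The machine starts in state $1$ with given counter values $C_1,C_2$, and it \emph{halts} if it reaches state $h$. The halting problem for two-counter machines with given initial counter values is undecidable \cite{minsky}.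

Two features of patterns dictate how to encode $\mathcal M$. A pattern compares two places of a word only by repeating a variable: $v^Q\cdots v^\lambda$ with $v\mapsto a^k$ produces the exponents $Qk$ and $\lambda k$. So a step should be a map on positive integers that is linear on residue classes. Moreover, the tests see a power of the word substituted for $y$, and a word $a^{e_1}b\cdots a^{e_N}b$ read periodically describes a cyclic sequence of numbers. So halting should correspond to the existence of a cycle. We achieve this by returning to the initial configuration upon halting and by multiplying by $5$ in every other step, which rules out all other cycles.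

Let $\pi_1,\dots,\pi_h$ be the first $h$ primes greater than $5$, and let
\[
q_1=2,\qquad q_2=3,\qquad Q=6\,\pi_1\cdots\pi_h>6,\qquad n_0=\pi_1\,2^{C_1}3^{C_2}.
\]
Define $F$ on the positive integers as follows. If $\pi_h\mid n$, then $F(n)=n_0$. If no $\pi_j$ divides $n$, then $F(n)=5n$. Otherwise let $j<h$ be least with $\pi_j\mid n$, and put
\[
F(n)=\begin{cases}
5\,q_\gamma\,\pi_{j'}\,n/\pi_j&\text{if state $j$ carries }\mathrm{INC}(\gamma,j'),\\
5\,\pi_{j'}\,n/(\pi_jq_\gamma)&\text{if state $j$ carries }\mathrm{DEC}(\gamma,j',j'')\text{ and }q_\gamma\mid n,\\
5\,\pi_{j''}\,n/\pi_j&\text{if state $j$ carries }\mathrm{DEC}(\gamma,j',j'')\text{ and }q_\gamma\nmid n.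
\end{cases}
\]
A \emph{cycle} of $F$ is a sequence $e_1,\dots,e_N$ of positive integers, $N\ge1$, with $F(e_i)=e_{i+1}$ for all $i$, indices modulo $N$.

\begin{example}\label{ex:machine}
Let $h=2$, let state $1$ carry $\mathrm{DEC}(1,1,2)$, and let $C_1=1$, $C_2=0$. The machine decrements once and then halts. Here $\pi_1=7$, $\pi_2=11$, $n_0=14$, and $F(14)=35$, $F(35)=275$, $F(275)=14$.
\end{example}

\begin{lemma}\label{lem:cycle}
$F$ has a cycle if and only if $\mathcal M$ halts. If $\mathcal M$ halts, then $F$ has a cycle of $N\ge2$ pairwise distinct elements.
\end{lemma}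

\begin{proof}
If after $i$ steps $\mathcal M$ is in state $j$ with counters $c_1,c_2$, and no earlier state was $h$, then $F^i(n_0)=\pi_j\,2^{c_1}3^{c_2}5^i$. This follows by induction on $i$: for such a number $n$ with $j<h$, the only $\pi$ dividing $n$ is $\pi_j$, the condition $q_\gamma\mid n$ says that counter $\gamma$ is positive, and the three cases above replace $\pi_j$ by the prime of the next state, adjust the exponent of $q_\gamma$ and multiply by $5$.

If $\mathcal M$ halts after $T$ steps, then $T\ge1$ because $1\ne h$, and $\pi_h\mid F^T(n_0)$. So $n_0,F(n_0),\dots,F^T(n_0)$ is a cycle. Its elements are distinct, since the exponents of $5$ in them are $0,1,\dots,T$.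

Conversely, let a cycle be given. If $\pi_h\nmid n$, the exponent of $5$ in $F(n)$ exceeds that in $n$ by one. This cannot happen at every step of a cycle, so the cycle contains some $e$ with $\pi_h\mid e$. Then it contains $F(e)=n_0$, and iterating $F$ from $n_0$ reaches $e$. If $\mathcal M$ did not halt, all iterates $F^i(n_0)$ would have the form $\pi_j2^{c_1}3^{c_2}5^i$ with $j<h$ and would not be divisible by $\pi_h$. So $\mathcal M$ halts.
\end{proof}

\begin{lemma}\label{lem:linear}
There are computable integers $\lambda_d,\mu_d$ for $0\le d<Q$ such that
\[
F(Qk+d)=\lambda_dk+\mu_d\qquad\text{whenever }k\ge0\text{ and }Qk+d\ge1 .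
\]
For each $d$, either $\lambda_d=0$ and $\mu_d=n_0$, or $1\le\mu_d<\lambda_d$.
\end{lemma}

\begin{proof}
A prime dividing $Q$ divides $n=Qk+d$ if and only if it divides $d$, so the case in the definition of $F(n)$ depends only on $d$. If $\pi_h\mid d$, which includes $d=0$, take $\lambda_d=0$ and $\mu_d=n_0$. Otherwise $d\ge1$ and $F(n)=\theta_dn$ for a rational $\theta_d>0$ whose displayed denominator $1$, $\pi_j$ or $\pi_jq_\gamma$ divides both $Q$ and $d$. Then $\lambda_d=\theta_dQ$ and $\mu_d=\theta_dd$ are positive integers, and $\mu_d<\lambda_d$ because $d<Q$.
\end{proof}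

\section{The tests}\label{sec:tests}

The tests detect the ways in which a word $u$ can fail to have the form $a^{e_1}b\cdots a^{e_N}b$ with $e_1,\dots,e_N$ a cycle of $F$. Errors of shape are a foreign letter, a factor $bb$, and a last letter $a$. An arithmetic error is a factor $b\,a^n\,b\,a^{n'}b$ with $n'\ne F(n)$.

To see how inequalities are expressed, consider the map $n\mapsto2n$ in place of $F$. The error $n'>2n$ produces an instance of $b\,v\,b\,v^2a$ with $v\mapsto a^n$; no closing $b$ is needed, since the second block may be longer. For the error $n'<2n$, write $n'=2j+t$ with $t\in\{1,2\}$. Then $n\ge j+1$, and we find an instance of $b\,v\,w\,a\,b\,v^2a^t\,b$ with $v\mapsto a^j$ and with $w$ taking the slack $a^{n-j-1}$. For $F$ we do the same in each residue class modulo $Q$.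

Call a pair $(d,t)$ with $0\le d<Q$ \emph{admissible} if $1\le t\le\lambda_d$ in case $\lambda_d>0$, and $1\le t\le n_0-1$ in case $\lambda_d=0$. For an admissible pair let $\delta=\delta_{d,t}$ be $0$ if $t<\mu_d$ and $1$ if $t\ge\mu_d$, and put $d'=d+Q\delta$. Then
\begin{equation}\label{eq:delta}
\lambda_d\,\delta+\mu_d-t>0 .
\end{equation}
For $\delta=0$ this is $t<\mu_d$. The case $\delta=1$ arises only if $\lambda_d>0$, and then $\lambda_d-t\ge0$ and $\mu_d\ge1$.

The tests are the following, each with its own private copies of $v$ and $w$.
\begin{center}
\begin{tabular}{llll}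
name & range & $E'$ & $E''$\\\hline
T1 & & $a$ & $bba$\\
T2 & & $bb$ & $b$\\
T3$_c$ & $c\in\Sigma\setminus\{a,b\}$ & $c$ & $v\,c\,v\,c$\\
T4$_d$ & $0\le d<Q$ & $a$ & $b\,v^Qa^d\;b\,v^{\lambda_d}a^{\mu_d+1}$\\
T5$_{d,t}$ & $(d,t)$ admissible & $a$ & $b\,v^Qw^Qa^{d'}\;b\,v^{\lambda_d}a^t\;b$
\end{tabular}
\end{center}
The leading $E'=a$ in T4 and T5 has no arithmetic meaning. It is there because a test with empty $E'$ would satisfy \eqref{eq:star} trivially, with $j=0$ and $\rho(E'')=U''$. The list is finite because $\Sigma$ is finite. Number the tests $1,\dots,m$ so that T1 has number $1$ and T2 has number $m$, and let $\alpha,\beta$ be the patterns built from them by \eqref{eq:alpha}. Both are computable from $\mathcal M$, $C_1$, $C_2$.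

\section{The machine does not halt}\label{sec:nonhalt}

Every $E_i$ contains a terminal other than $a$, so no power of $a$ contains an instance of any $E_i$. Words ending in $a$ therefore need a separate argument, and the next lemma sets them aside.

\begin{lemma}\label{lem:fire}
Suppose that $\mathcal M$ does not halt, and let $u\in\Sigma^+$. Then $u$ ends with $a$, or $u^3$ has an instance of some $E_i$ as a factor.
\end{lemma}

\begin{proof}
If $u$ contains a letter $c\notin\{a,b\}$, then $u^3$ contains an instance of $cvcvc$, as shown in Section~\ref{sub:toy}; this is T3$_c$. So let $u\in\{a,b\}^+$ end with $b$. If $u\in b^+$, then $u^3$ contains $bbb=E_m$. So let $u$ contain $a$.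

Suppose that the periodic word $\cdots uuu\cdots$ contains $bb$. Then it contains $ab^ja$ for some $j\ge2$. Consecutive letters $a$ are at distance at most $|u|$, so this factor has length at most $|u|+1$. It has an occurrence starting in one copy of $u$ and ending in the same or the next copy, so it occurs in $u^2$. Thus $u^3$ contains $abba=E_1$ if $j=2$ and $bbb=E_m$ if $j\ge3$.

In the remaining case $u=a^{e_1}b\cdots a^{e_N}b$ with all $e_i\ge1$. By Lemma~\ref{lem:cycle} the sequence $(e_i)$ is not a cycle, so there is $i\in\{1,\dots,N\}$ such that $n=e_i$ and $n'=e_{i+1}$ (index modulo $N$) satisfy $n'\ne F(n)$. The word $u^3$ consists of $3N$ blocks $a^eb$. Its blocks number $N+i$ and $N+i+1\le3N$ are $a^nb$ and $a^{n'}b$, and they are preceded by a block, which ends in $ab$. Hence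
\[
a\,b\,a^n\,b\,a^{n'}\,b
\]
is a factor of $u^3$. Write $n=Qk+d$ with $0\le d<Q$, and $\lambda=\lambda_d$, $\mu=\mu_d$, so $F(n)=\lambda k+\mu$.

If $n'>F(n)$, the factor begins with $a\,b\,a^{Qk}a^d\,b\,a^{\lambda k}a^{\mu+1}$, the instance of T4$_d$ with $v\mapsto a^k$.

If $n'<F(n)$ and $\lambda=0$, then $t=n'$ satisfies $1\le t\le n_0-1$, so $(d,t)$ is admissible with $\delta=0$. The factor is the instance of T5$_{d,t}$ with $v\mapsto a^k$, $w\mapsto\varepsilon$.

If $n'<F(n)$ and $\lambda>0$, write $n'=\lambda j+t$ with $j\ge0$ and $1\le t\le\lambda$, so that $(d,t)$ is admissible. The inequality $n'<F(n)$ reads $\lambda(k-j)>t-\mu$. If $t\ge\mu$, this gives $k-j\ge1=\delta$. If $t<\mu$, then $t-\mu>-\lambda$ gives $k-j\ge0=\delta$. Substituting $v\mapsto a^j$ and $w\mapsto a^{k-j-\delta}$ in T5$_{d,t}$ turns $v^Qw^Qa^{d'}$ into $a^{Qj+Q(k-j-\delta)+Q\delta+d}=a^n$ and $v^\lambda a^t$ into $a^{n'}$. So the factor is an instance of T5$_{d,t}$.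
\end{proof}

\begin{proposition}\label{prop:nonhalt}
If $\mathcal M$ does not halt, then $L(\alpha)=L(\beta)$.
\end{proposition}

\begin{proof}
Let $\sigma$ be a substitution and $u=\sigma(y)$; we show $\sigma(\alpha)\in L(\beta)$. If $u=\varepsilon$, then $\sigma(\alpha)=\sigma(\beta)$. If $u$ ends with $a$, we use that $r_1$ is empty: in
\[
\sigma(P_1)=\sigma(x_1)\,a\,\sigma(\ell_1)\,u^3\,bba\,\sigma(x_1')
\]
the last letter of $u^3$ and the following $bba$ form $abba=E_1$, and Lemma~\ref{lem:suff} applies with $i=1$. Otherwise Lemma~\ref{lem:fire} gives an $i$ such that $u^3$, and hence $\sigma(P_i)$, contains an instance of $E_i$, and Lemma~\ref{lem:suff} applies again.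
\end{proof}

\section{The machine halts}\label{sec:halt}

Suppose that $\mathcal M$ halts. By Lemma~\ref{lem:cycle} there is a cycle $e_1,\dots,e_N$ of $F$ with $N\ge2$ distinct elements. Rotate it so that $e_1$ is the largest, and put
\[
u=a^{e_1}b\,a^{e_2}b\cdots a^{e_N}b .
\]
In Example~\ref{ex:machine} this is $u=a^{275}b\,a^{14}b\,a^{35}b$. The word $u$ begins with $a$ and ends with $ab$, and no power of $u$ contains $bb$.

\begin{proposition}\label{prop:halt}
If $\mathcal M$ halts, then $\sigma_u(\alpha)\in L(\alpha)\setminus L(\beta)$.
\end{proposition}

We first verify the hypotheses of Lemma~\ref{lem:nec}. The rotation makes $u$ unbordered. Indeed, a nonempty proper border ends with $b$, so as a prefix of $u$ it begins with $a^{e_1}b$. As a proper suffix of $u$ it then yields an occurrence of $a^{e_1}b$ that starts after the first letter of $u$. But only $e_1-1$ letters $a$ remain in the first block, and $e_i<e_1$ for $i\ge2$.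

The words $W=U'u^3U''$ are
\begin{equation}\label{eq:W}
\begin{array}{lll}
\text{T1: } a\,u^3\,bba, &\quad \text{T2: } bb\,u^3\,b, &\quad \text{T3$_c$: } c\,u^3\,cc,\\[2pt]
\text{T4$_d$: } a\,u^3\,b\,a^d\,b\,a^{\mu_d+1}, &\quad \text{T5$_{d,t}$: } a\,u^3\,b\,a^{d'}b\,a^t\,b. &
\end{array}
\end{equation}
A run of more than one $b$ is either the prefix $bb$ in T2, which is followed by $a$, or it starts at the last letter of $u^3$ and continues into $U''$. Since $t\ge1$, every $U''$ begins with at most two letters $b$. So all runs have length at most $3$, and $b^4$ occurs neither in any $W$ nor in $u^{3(m-1)}$.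

It remains to show that \eqref{eq:star} fails for every test, every $j\in\{0,1,2\}$ and every $\rho$. The tests were designed to find no error in $u^3$. The care needed below comes from two sources: occurrences may reach into $U'$ and $U''$, and private variables might be replaced by words containing $b$.

\subsection*{Tests T2 and T3}
For T2 the claim is that $bb\,u^j\,b$ is not a factor of $W=bb\,u^3\,b$. The runs of $b$ in $W$ have lengths $2,1,\dots,1,2$, which excludes $j=0$. For $j\in\{1,2\}$ the word $bb\,u^j\,b$ begins with $bba$, which occurs in $W$ only as a prefix. Then $u^j$ is followed in $W$ by the first letter $a$ of the next copy of $u$, not by $b$.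

For T3$_c$, suppose that $c\,u^j\rho(v)\,c\,\rho(v)\,c$ is a factor of $W=c\,u^3\,cc$. Since $W$ has exactly three letters $c$, these are the three displayed ones. The last two are adjacent in $W$, so $\rho(v)=\varepsilon$, and then $u^j=u^3$, contradicting $j\le2$.

\subsection*{Tests T1, T4, T5 with $j\in\{1,2\}$, and T1 with $j=0$}
For these tests $E'=a$, and $E''$ and $U''$ begin with $b$. By the description of the runs above, $bb$ occurs in $W$ at the junction of $u^3$ and $U''$, possibly as the first two letters of $U''$, and nowhere else. An occurrence of the second kind is preceded by $b$. Hence $abb$ occurs in $W$ exactly once, formed by the last two letters of $u^3$ and the first letter of $U''$.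

Let $j\in\{1,2\}$ and suppose that $a\,u^j\rho(E'')$ is a factor of $W$. The last two letters of $u^j$ and the first letter of $\rho(E'')$ form $abb$. So $u^j$ is matched to the suffix $u^j$ of $u^3$. As $j\le2$, this suffix is preceded by the last letter $b$ of a copy of $u$, not by $a$.

For T1 with $j=0$ we need that $abba$ does not occur in $a\,u^3\,bba$. The only occurrence of $abb$ is followed by $b$.

\subsection*{Tests T4 and T5 with $j=0$}
Fix T4$_d$ or T5$_{d,t}$, write $\lambda=\lambda_d$, $\mu=\mu_d$, and for T4$_d$ set $d'=d$. Suppose that $\rho(E)$ is a factor of $W\in\{a,b\}^*$. Let $b_1,b_2,\dots$ be the occurrences of $b$ in $W$ from left to right; there are $3N+2$ for T4 and $3N+3$ for T5. Let $R_i$ be the number of letters $a$ between $b_i$ and $b_{i+1}$. From \eqref{eq:W}, with the indices of $e$ taken modulo $N$,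
\begin{equation}\label{eq:R}
R_i=e_{i+1}\quad(1\le i\le3N-1),\qquad R_{3N}=0,\qquad R_{3N+1}=d',
\end{equation}
and consequently $R_i\geq 1$ and $R_{i+1}=F(R_i)$ for $1\le i\le3N-2$.

\medskip\noindent\emph{Step 1: $\rho$ maps the private variables into $a^*$.}
Each private variable occurs in $E$ as a $Q$-th power. The idea is that a $Q$-th power containing $b$ is too periodic for $W$, whose gaps $R_i$ repeat only with period $N$ and for about three periods. Suppose that $\omega^Q$ is a factor of $W$, where $\omega$ has $\kappa\ge1$ letters $b$. The letters $b$ of $\omega^Q$ are $b_i,\dots,b_{i+Q\kappa-1}$ for some $i\geq1$, with $i+Q\kappa-1\le3N+3$. The letters $b_i$ and $b_{i+1}$ lie in the first two copies of $\omega$, and the shift by $|\omega|$ carries them to $b_{i+\kappa}$ and $b_{i+\kappa+1}$ inside $\omega^Q$. So $R_i=R_{i+\kappa}$. Since $Q>6$,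
\[
i+\kappa\le3N+4-(Q-1)\kappa\le3N-1,
\]
so \eqref{eq:R} gives $e_{i+1}=e_{i+\kappa+1}$. The elements of the cycle are distinct, hence $N\mid\kappa$. Then $\omega^Q$ has $Q\kappa\ge QN>6N\ge3N+3$ letters $b$, more than $W$ has.

\medskip\noindent\emph{Step 2: the occurrence stays clear of the end of $u^3$.}
By Step~1,
\[
\rho(E)=a\,b\,a^n\,b\,a^{n'}\ \text{ for T4},\qquad \rho(E)=a\,b\,a^n\,b\,a^{n'}b\ \text{ for T5},
\]
with $n\ge d'$ and $n'\ge1$. Let the first $b$ of the occurrence be $b_i$. Then $b_i$ is preceded by $a$, we have $R_i=n$, and $b_{i+1}$ is followed by $a$. We claim that $i\le3N-2$.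
\begin{itemize}
\item If $i=3N-1$, then $b_{i+1}=b_{3N}$ is followed by $b$, because $R_{3N}=0$.
\item If $i=3N$, then $n=R_{3N}=0$, so $d'=0$. Then $R_{3N+1}=0$, and $b_{i+1}=b_{3N+1}$ is followed by $b$.
\item If $i=3N+1$, then $b_i$ is preceded by $b$. This is the position of the residue $U''$ itself, and the letter $E'=a$ excludes it.
\item If $i\ge3N+2$, then $b_{i+1}$ does not exist for T4, and $b_{i+2}$ does not exist for T5.
\end{itemize}
Each case is contradictory. So $i\le3N-2$, and therefore $n\ge1$ and $R_{i+1}=F(n)$.

\medskip\noindent\emph{Step 3: arithmetic.}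
For T4$_d$ let $\rho(v)=a^k$. Then $n=Qk+d$ and $n'=\lambda k+\mu+1=F(n)+1$ by Lemma~\ref{lem:linear}. But $b_{i+1}$ is followed by at least $n'$ letters $a$, so $n'\le R_{i+1}=F(n)$, a contradiction.

For T5$_{d,t}$ let $\rho(v)=a^{k_1}$ and $\rho(w)=a^{k_2}$. Then $n=Q(k_1+k_2+\delta)+d$ and $n'=\lambda k_1+t$, and the closing $b$ gives $n'=R_{i+1}=F(n)$. On the other hand, by Lemma~\ref{lem:linear} and \eqref{eq:delta},
\[
F(n)-n'=\lambda(k_1+k_2+\delta)+\mu-\lambda k_1-t=\lambda k_2+(\lambda\delta+\mu-t)>0,
\]
a contradiction.

\medskip
Thus \eqref{eq:star} fails in all cases, and Lemma~\ref{lem:nec} gives $\sigma_u(\alpha)\notin L(\beta)$. This proves Proposition~\ref{prop:halt}.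

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The patterns $\alpha,\beta$ of Section~\ref{sec:tests} are computable from $\mathcal M$ and its initial counter values, $\beta$ is $\alpha$ with $y$ deleted, and $L(\beta)\subseteq L(\alpha)$. Propositions~\ref{prop:nonhalt} and~\ref{prop:halt} show that $L(\alpha)=L(\beta)$ if and only if $\mathcal M$ does not halt. An algorithm for equivalence would thus decide the halting problem for two-counter machines.
\end{proof}

\section{Completeness, similar patterns and the unary alphabet}\label{sec:second}

\begin{proof}[Proof of Theorem~\ref{thm:second}]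
(1) Membership $w\in L(\alpha)$ is decidable: if $\sigma(\alpha)=w$, then $|\sigma(x)|\le|w|$ for every $x\in\mathrm{var}(\alpha)$, so finitely many substitutions have to be tried. Enumerating all words $w$ and stopping at the first that lies in exactly one of $L(\alpha)$, $L(\beta)$ shows that inequivalence is semi-decidable. So equivalence lies in $\Pi^0_1$. For hardness we use the standard fact that the non-halting problem for two-counter machines is $\Pi^0_1$-complete; Theorem~\ref{thm:main} is a many-one reduction of it to equivalence. A set that is semi-decidable together with its complement is decidable, so equivalence is not semi-decidable.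

(2) It suffices to show that the patterns of Theorem~\ref{thm:main} are similar. Both begin with $x_1$ and end with $z_m$. Decompose $\alpha$ into maximal blocks of variables and maximal blocks of terminals. Every block of variables that contains $y$ contains a second variable: $\ell_i$ or $r_i$ in $P_i$, where at least one of them exists because $m\ge2$; $f_i$ in $A_i$; $f_i'$ in $B_i$; and $z_1$ in $C$, which consists of variables only. So no block vanishes when $y$ is deleted, and $\beta$ has the same terminal blocks, separated by nonempty blocks of variables. The morphism that erases $y$ and fixes all other letters is terminal-preserving and maps $\alpha$ to $\beta$, so for these pairs $L(\alpha)=L(\beta)$ is the same as $L(\alpha)\subseteq L(\beta)$. This gives hardness of the restricted inclusion problem. It lies in $\Pi^0_1$ because non-inclusion is semi-decided by searching for a word in $L(\alpha)\setminus L(\beta)$.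

(3) Given such a bound, test membership in $L(\alpha)$ and $L(\beta)$ for all words up to that length. The languages are equal if and only if no difference is found. This would decide equivalence, contrary to (1).

(4) Let $\Sigma=\{a\}$. If $\alpha$ contains $c$ terminals and its variables occur $n_1,\dots,n_k$ times, respectively, then
\[
L(\alpha)=\{a^{c+s}:s\in\langle n_1,\dots,n_k\rangle\},
\]
where $\langle n_1,\dots,n_k\rangle$ is the set of sums $\sum_i s_in_i$ with integers $s_i\ge0$. Two such languages are equal if and only if the constants $c$ agree, as lengths of the shortest words, and the two monoids agree. The monoids agree if and only if each generator of one lies in the other. Whether $n\in\langle n_1,\dots,n_k\rangle$ is decided by trying all $s_i\le n$. Together with (1) this gives the last sentence of (4).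
\end{proof}

\begin{remark}
The existence of a terminal-preserving morphism $\varphi$ with $\varphi(\beta)=\alpha$ is decidable, since $|\varphi(x)|\le|\alpha|$ for $x\in\mathrm{var}(\beta)$, and it implies $L(\alpha)\subseteq L(\beta)$. By Theorem~\ref{thm:second}(2) it cannot characterize inclusion for similar patterns. So over every $\Sigma$ with $|\Sigma|\ge2$ there are similar patterns with $L(\alpha)=L(\beta)$ and no such $\varphi$, and the criterion of (F3) fails even when, unlike in Example~\ref{ex:ab}, no terminal blocks are merged.
\end{remark}

\begin{thebibliography}{9}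

\bibitem{minsky}
M.~Minsky, \emph{Computation: Finite and Infinite Machines}, 1967.

\bibitem{source}
\emph{On Restricting The Ambiguity In Morphic Images Of Words},
\texttt{https://core.ac.uk/download/288370339.pdf}.

\end{thebibliography}
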